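\title{Many boards, one win: an independence result for Galvin's multiboard Gale--Stewart games}

\begin{abstract}
In Galvin's multiboard version of the Gale--Stewart game, two players play $\kappa$ copies of the game with payoff set $X$ at the same time, and the first player wins by winning at least one copy. We show that ZFC does not decide whether there is a cardinal $\kappa$ for which all these games with $X\subseteq{}^{\mathbf N}2$ are determined. If $V=L[A]$ with $A\subseteq\omega_1$, a single set $X$ is undetermined for every number of boards, and $X$ can be taken $\Sigma^1_1$ if $V=L$. On the other hand, after adding $\lambda^+$ Cohen subsets to a regular uncountable $\lambda=\lambda^{<\lambda}$, every game whose set of moves has size at most $\lambda$ is determined on $\lambda$ boards. No large cardinals are used, and both answers are consistent with GCH. In ZFC, no $\kappa<\mathrm{cf}(2^{\aleph_0})$ determines all games; in the extension of $L$, the cardinals that do are exactly the $\kappa\ge\lambda$.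
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We work in ZFC. Throughout, $\mathbf N=\{1,2,\dots\}$, $\omega=\{0,1,2,\dots\}$, $2=\{0,1\}$, $\mathfrak c=2^{\aleph_0}$, and ${}^{B}S$ is the set of functions from $B$ to $S$.

Let $S$ be a nonempty set and $X\subseteq{}^{\mathbf N}S$. The Gale--Stewart game $\mathrm{GS}_S(X)$ has two players, ONE and TWO, and one inning for each $n\in\mathbf N$. In inning $n$, ONE chooses $a(n)\in S$ and then TWO chooses $t(n)\in S$. ONE wins if the sequence
\[
a\ast t=(a(1),t(1),a(2),t(2),\dots)
\]
belongs to $X$, and TWO wins otherwise.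

For a nonzero cardinal $\kappa$, Galvin's multiboard game $\mathrm{GS}_S(X,\kappa)$ consists of $\kappa$ copies of $\mathrm{GS}_S(X)$, played simultaneously on boards $\alpha<\kappa$, with both players seeing all boards. In inning $n$, ONE chooses a move on every board, that is, a function $O_n\in{}^\kappa S$, and then TWO chooses $T_n\in{}^\kappa S$. ONE wins if
\[
(O_1(\alpha),T_1(\alpha),O_2(\alpha),T_2(\alpha),\dots)\in X\quad\text{for at least one }\alpha<\kappa ,
\]
and TWO wins otherwise. Thus $\mathrm{GS}_S(X,1)$ is $\mathrm{GS}_S(X)$. The boards may be indexed by any set of size $\kappa$.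

A \emph{strategy for ONE} is a function $\sigma$ that assigns to each finite sequence $(T_1,\dots,T_{n-1})$ of moves of TWO the $n$-th move $\sigma(T_1,\dots,T_{n-1})$ of ONE; ONE's own earlier moves need not be listed, since $\sigma$ recomputes them. A sequence $\langle T_n:n\in\mathbf N\rangle$ \emph{beats} $\sigma$ if TWO wins the resulting play, and $\sigma$ is \emph{winning} if no sequence beats it. A strategy for TWO is a function on the nonempty finite sequences of moves of ONE, with the same terminology. At most one player has a winning strategy, and the game is \emph{determined} if one of them has.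

Extra boards make no difference to TWO and never hurt ONE (Lemma~\ref{lem:mono}). So if TWO cannot win $\mathrm{GS}_S(X)$, the least $\kappa$ for which ONE wins $\mathrm{GS}_S(X,\kappa)$, if there is one, counts how many simultaneous attempts ONE needs to secure a single success. The following results of Galvin describe this number; they are not used in our proofs.

\begin{theorem}[Galvin]\label{thm:galvin}
Let $0<\lambda\le\omega$ be a cardinal.
\begin{enumerate}
\item[(1)] There is $X\subseteq{}^{\mathbf N}\mathbf N$ such that $\mathrm{GS}_{\mathbf N}(X,\kappa)$ is undetermined for each nonzero cardinal $\kappa<2^{\aleph_0}$.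
\item[(2)] There is $X_\lambda\subseteq{}^{\mathbf N}2$ such that $\mathrm{GS}_2(X_\lambda,n)$ is undetermined for every nonzero $n<\lambda$, but ONE has a winning strategy in $\mathrm{GS}_2(X_\lambda,\lambda)$.
\item[(3)] There is $X\subseteq{}^{\mathbf N}2$ such that $\mathrm{GS}_2(X,\kappa)$ is undetermined for every nonzero cardinal $\kappa$ that satisfies at least one of the following: $2^\kappa\le2^{\aleph_0}$, or the real line is not the union of $\kappa$ nowhere dense sets of Lebesgue measure zero.
\end{enumerate}
\end{theorem}

By (2), adding boards can turn an undetermined game into a determined one. Part (3) says that small numbers of boards do not do this for all games, but it says nothing about $\kappa\ge\mathfrak c$, since then $2^\kappa>\mathfrak c$ and the line is a union of $\kappa$ singletons. This leaves the following question, posed in \cite{games}.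

\begin{quote}
\emph{Is there a nonzero cardinal $\kappa$ such that $\mathrm{GS}_2(X,\kappa)$ is determined for every $X\subseteq{}^{\mathbf N}2$?}
\end{quote}

Call such a cardinal $\kappa$ \emph{good}. We show that ZFC does not decide whether good cardinals exist.

\begin{theorem}\label{thm:A}
Assume $V=L[A]$ for some $A\subseteq\omega_1$ (for example $V=L$). There is $X\subseteq{}^{\mathbf N}2$ such that $\mathrm{GS}_2(X,\kappa)$ is undetermined for every nonzero cardinal $\kappa$. So no cardinal is good. If $V=L$, then $X$ can be taken $\Sigma^1_1$.
\end{theorem}

\begin{theorem}\label{thm:B}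
Let $\lambda$ be a regular uncountable cardinal with $\lambda^{<\lambda}=\lambda$. Let $P$ be the set of partial functions $p:\lambda^+\times\lambda\to\lambda$ with $|p|<\lambda$, ordered by reverse inclusion, and let $G$ be $P$-generic over $V$. In $V[G]$, the game $\mathrm{GS}_S(X,\kappa)$ is determined for every set $S$ with $2\le|S|\le\lambda$, every $X\subseteq{}^{\mathbf N}S$ and every $\kappa\ge\lambda$. So every $\kappa\ge\lambda$ is good in $V[G]$.
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then ZFC neither proves nor refutes the existence of a good cardinal. The same holds for $\mathrm{ZFC}+\mathrm{GCH}$.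
\end{corollary}

Two further theorems locate the good cardinals.

\begin{theorem}\label{thm:C}
The good cardinals are closed upward, and no nonzero $\kappa<\mathrm{cf}(2^{\aleph_0})$ is good. In fact there is one $X\subseteq{}^{\mathbf N}2$ such that $\mathrm{GS}_2(X,\kappa)$ is undetermined for all nonzero $\kappa<\mathrm{cf}(2^{\aleph_0})$.
\end{theorem}

\begin{theorem}\label{thm:D}
Assume $V=L$, let $\lambda$ be any regular uncountable cardinal, and let $G$ be as in Theorem~\ref{thm:B}. Then $V[G]$ has the same cardinals as $V$ and satisfies GCH, and in $V[G]$ the good cardinals are exactly the $\kappa\ge\lambda$.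
\end{theorem}

Since $\mathrm{cf}(2^{\aleph_0})>\omega$ by K\"onig's theorem, a good cardinal is uncountable. The least conceivable value is attained: in the extension of $L$ with $\lambda=\omega_1$, the cardinal $\aleph_1=2^{\aleph_0}$ is good.

Section~\ref{sec:boards} collects what can be said in ZFC and proves Theorem~\ref{thm:C}. Sections~\ref{sec:L} and~\ref{sec:forcing} prove Theorems~\ref{thm:A} and~\ref{thm:B} and can be read independently of each other. Section~\ref{sec:final} combines them.

\section{What extra boards can do}\label{sec:boards}

\begin{lemma}\label{lem:mono}
Let $0<\kappa\le\kappa'$ be cardinals and $X\subseteq{}^{\mathbf N}S$.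
\begin{enumerate}
\item[(a)] TWO has a winning strategy in $\mathrm{GS}_S(X,\kappa)$ if and only if TWO has one in $\mathrm{GS}_S(X)$.
\item[(b)] If ONE has a winning strategy in $\mathrm{GS}_S(X,\kappa)$, then ONE has one in $\mathrm{GS}_S(X,\kappa')$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $s_0\in S$. If $\tau$ wins $\mathrm{GS}_S(X)$ for TWO, then TWO uses it on each board separately, answering $\tau(O_1(\alpha),\dots,O_n(\alpha))$ on board $\alpha$, and every board ends outside $X$. Conversely, let $\tau'$ win $\mathrm{GS}_S(X,\kappa)$. For $s\in S$ let $\hat s\in{}^\kappa S$ have the value $s$ at $0$ and the value $s_0$ elsewhere, and put $\tau(s_1,\dots,s_n)=\tau'(\hat s_1,\dots,\hat s_n)(0)$. A play according to $\tau$ is board $0$ of a play according to $\tau'$, so it lies outside $X$. For (b), ONE plays $s_0$ on the boards $\alpha\ge\kappa$ and ignores TWO's moves there.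
\end{proof}

Hence $\kappa$ is good if and only if, for every $X\subseteq{}^{\mathbf N}2$, TWO wins $\mathrm{GS}_2(X)$ or ONE wins $\mathrm{GS}_2(X,\kappa)$; in particular, the good cardinals are closed upward.

Suppose that $\mathrm{GS}_2(X)$ is undetermined. Which way should the game go on many boards? With $\mathfrak c$ boards ONE can try everything: index the boards by the sequences $a\in{}^{\mathbf N}2$ and play $a$ on board $a$. If TWO follows one and the same one-board strategy $\tau$ everywhere, then some $a$ beats $\tau$ and ONE wins on board $a$. This suggests that $\mathfrak c$, or some larger cardinal, is good. But TWO need not treat the boards alike.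

\begin{remark}\label{rem:separate}
Suppose ONE has no winning strategy in $\mathrm{GS}_S(X)$, and $\sigma$ follows on each board $\alpha$ a one-board strategy $F_\alpha$, looking at no other board. Then $\sigma$ is not winning, however many boards there are: TWO chooses for each $\alpha$ a sequence that beats $F_\alpha$ and plays it on board $\alpha$.
\end{remark}

So ONE profits from extra boards only by carrying information from one board to another. The next example, with moves in $\mathbf N$, shows that two boards can already be used in this way.

\begin{example}\label{ex:ultra}
Let $U$ be a nonprincipal ultrafilter on $\mathbf N$. Given $a\ast t\in{}^{\mathbf N}\mathbf N$, let $e\in\{2,3\}$ have the parity of $a(1)$. Only the innings $e,e+2,e+4,\dots$ count. The counted moves $a(e),t(e),a(e+2),t(e+2),\dots$ are read as the lengths of consecutive intervals that partition $\mathbf N$, each owned by the player who chose it, and $a\ast t\in X$ if the union of ONE's intervals is in $U$. Choosing a length amounts to choosing a right endpoint beyond the previous one, and we describe counted moves by their endpoints.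

\emph{ONE wins on two boards.} ONE takes $e=2$ on one board and $e=3$ on the other, so each inning $n\ge2$ counts on exactly one board. Let $m_n$ be the endpoint TWO chooses there in inning $n$. In inning $2$ ONE chooses the endpoint $1$, and in inning $n\ge3$ the endpoint $m_{n-1}$, copied from the other board. Then $m_n>m_{n-1}$ for $n\ge3$, so these moves are possible, and ONE owns $[1,m_2]$ in inning $3$ and $(m_{n-2},m_{n-1}]$ in inning $n\ge4$. ONE's sets on the two boards cover $\mathbf N$, so one of them is in $U$.

\emph{The one-board game is undetermined.} TWO has no winning strategy by Lemma~\ref{lem:mono}(a). Given a strategy $\sigma$ for ONE, run two plays against it, with TWO playing $1$ in uncounted innings. The first endpoint $n_0$ is the same in both. TWO chooses $n_0+1$ in the first play, and $\sigma$ answers $n_1$; TWO chooses $n_1$ in the second play, and $\sigma$ answers $n_2$; TWO chooses $n_2$ in the first play, and so on. ONE's sets are $[1,n_0]\cup(n_0+1,n_1]\cup(n_2,n_3]\cup\cdots$ and $[1,n_0]\cup(n_1,n_2]\cup(n_3,n_4]\cup\cdots$. Their intersection is finite, so they are not both in $U$.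
\end{example}

TWO has a simple defense against such transfers: give ONE nothing to transfer, by playing the same sequence on all boards. For $s\in S$ let $\bar s\in{}^\kappa S$ be the constant function with value $s$. For a strategy $\sigma$ of ONE on $\kappa$ boards and $\alpha<\kappa$, define the one-board strategy
\begin{equation}\label{eq:diag}
\sigma^\alpha(s_1,\dots,s_{n-1})=\sigma(\bar s_1,\dots,\bar s_{n-1})(\alpha).
\end{equation}
If TWO plays $z\in{}^{\mathbf N}S$ on all boards (\emph{diagonal play}), the play on board $\alpha$ is the play of $\sigma^\alpha$ against $z$. So TWO needs one $z$ that beats $\kappa$ one-board strategies at once. For small $\kappa$ this can be arranged by a choice of $X$ that every strategy of ONE meets rarely.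

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Upward closure was noted after Lemma~\ref{lem:mono}. Let $\langle F_\xi:\xi<\mathfrak c\rangle$ and $\langle\tau_\xi:\xi<\mathfrak c\rangle$ enumerate the one-board strategies of ONE and of TWO for $S=2$. Let $\mathrm{Pl}(F)$ and $\mathrm{Pl}(\tau)$ be the sets of plays according to $F$ and to $\tau$. Each $\mathrm{Pl}(F)\cap\mathrm{Pl}(\tau)$ is a single point, the play of $F$ against $\tau$, and $|\mathrm{Pl}(\tau)|=\mathfrak c$, because ONE's moves are arbitrary. So for each $\xi<\mathfrak c$ we can choose
\[
x_\xi\in\mathrm{Pl}(\tau_\xi)\setminus\bigcup_{\eta\le\xi}\mathrm{Pl}(F_\eta),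
\]
since fewer than $\mathfrak c$ points are removed. Let $X=\{x_\xi:\xi<\mathfrak c\}$. The play $x_\xi$ shows that $\tau_\xi$ is not winning, so by Lemma~\ref{lem:mono}(a) TWO has no winning strategy on any number of boards. Also $X\cap\mathrm{Pl}(F_\eta)\subseteq\{x_\xi:\xi<\eta\}$ for every $\eta$.

Let $0<\kappa<\mathrm{cf}(\mathfrak c)$ and let $\sigma$ be a strategy for ONE on $\kappa$ boards. Choose $\eta_\alpha<\mathfrak c$ with $\sigma^\alpha=F_{\eta_\alpha}$. Then $\eta^*=\sup_{\alpha<\kappa}\eta_\alpha<\mathfrak c$, and this is the only use of $\kappa<\mathrm{cf}(\mathfrak c)$. Pick $z\in{}^{\mathbf N}2$ that is not TWO's part of any $x_\xi$ with $\xi<\eta^*$, and let TWO play $z$ on all boards. The play on board $\alpha$ lies in $\mathrm{Pl}(F_{\eta_\alpha})$ and has TWO's part $z$. If it were in $X$, it would be some $x_\xi$ with $\xi<\eta_\alpha\le\eta^*$, against the choice of $z$. So $\sigma$ is not winning.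
\end{proof}

\section{A game that no number of boards determines}\label{sec:L}

\subsection{Games in which TWO must predict ONE}

Recall that $a\in{}^{\mathbf N}2$ is \emph{recursive in} $t\in{}^{\mathbf N}2$ if some Turing machine with oracle $t$ computes $a$. The relation is transitive, and for each $t$ only countably many $a$ are recursive in $t$. For $C\subseteq{}^{\mathbf N}2$ define $X_C\subseteq{}^{\mathbf N}2$ by
\begin{equation}\label{eq:XC}
a\ast t\notin X_C\iff t\in C\text{ and $a$ is recursive in }t .
\end{equation}
To win a play, TWO must produce a member of $C$ that computes everything ONE does. If $C$ is small, TWO cannot do this by a strategy; if $C$ is large, TWO can do it against any strategy known in advance. We need a $C$ that is both.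

\begin{lemma}\label{lem:two}
If every compact subset of $C$ is countable, then TWO has no winning strategy in $\mathrm{GS}_2(X_C,\kappa)$ for any nonzero $\kappa$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mono}(a) take $\kappa=1$. Suppose $\tau$ is winning and let $\tau[a]$ be TWO's sequence of moves against $a$. The first $n$ entries of $\tau[a]$ depend only on the first $n$ entries of $a$, so $a\mapsto\tau[a]$ is continuous on the compact space ${}^{\mathbf N}2$ and its range $K$ is compact. As $\tau$ wins, $K\subseteq C$, so $K$ is countable, and every $a$ is recursive in a member of $K$. Then ${}^{\mathbf N}2$ is countable, which is absurd.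
\end{proof}

For countably many boards it is easy to say how large $C$ has to be.

\begin{example}\label{ex:countable}
Suppose every $r\in{}^{\mathbf N}2$ is recursive in some member of $C$, and $0<\kappa\le\aleph_0$. Then ONE has no winning strategy in $\mathrm{GS}_2(X_C,\kappa)$. Indeed, given $\sigma$, code the countably many strategies $\sigma^\alpha$ of \eqref{eq:diag}, each a function from finite $0$-$1$ sequences to $2$, into a single $r$, and take $t\in C$ with $r$ recursive in $t$. Let TWO play $t$ on all boards. ONE's sequence on board $\alpha$ is $n\mapsto\sigma^\alpha(t(1),\dots,t(n-1))$, which is recursive in $t$. So TWO wins every board.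
\end{example}

With $\mathfrak c$ boards diagonal play fails, since ONE can play every sequence somewhere and $t$ computes only countably many. TWO has to play different sequences $y_\alpha\in C$ on different boards, and this creates a circle. The sequence $y_\alpha$ must compute ONE's moves on board $\alpha$; ONE's $n$-th move there is $\sigma(T_1,\dots,T_{n-1})(\alpha)$ with $T_i(\beta)=y_\beta(i)$; so the single real $y_\alpha$ must know the effect of all the reals $y_\beta$, of which there may be many more than $\mathfrak c$. A real cannot code such a family, but it can describe it: let $y_\alpha$ be the complete first-order theory of a structure that contains $\sigma$ and has a name for $\alpha$.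

\subsection{A play that predicts the strategy}

Let $\mathcal L$ be the first-order language with the binary symbol $\in$, a unary predicate $\dot A$ and a constant $\dot c$. Fix recursive enumerations $\varphi_1,\varphi_2,\dots$ of its sentences and $\chi_0,\chi_1,\dots$ of its formulas with one free variable. A set of sentences is identified with the $y\in{}^{\mathbf N}2$ such that $y(n)=1$ exactly when $\varphi_n$ is in the set, and $\mathrm{Th}(\mathfrak M)\in{}^{\mathbf N}2$ is the set of sentences true in $\mathfrak M$. Let $\mathrm{ZF}^-$ consist of Extensionality, Foundation, Pairing, Union, Infinity, and the schemes of Separation and Collection for all formulas in $\in$ and $\dot A$; Power Set is omitted.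

Let $H$ be a transitive set and $A\subseteq H$ with $(H,\in,A)\models\mathrm{ZF}^-$. Let $\sigma$ be a strategy for ONE on $\kappa$ boards with $S=2$, and assume $\kappa,\sigma\in H$ and ${}^\kappa2\subseteq H$. Put
\begin{equation}\label{eq:Malpha}
\mathfrak M_\alpha=(H,\in,A,\langle\kappa,\sigma,\alpha\rangle),\qquad y_\alpha=\mathrm{Th}(\mathfrak M_\alpha)\qquad(\alpha<\kappa),
\end{equation}
and let TWO play $T_n(\alpha)=y_\alpha(n)$. Consider the first two innings. ONE's first move on board $\alpha$ is $1$ if and only if $\mathfrak M_\alpha$ satisfies ``$\dot c$ is a triple $\langle k,s,u\rangle$ and $s(\,)(u)=1$'', so it is a fixed bit of $y_\alpha$. ONE's second move is $\sigma(T_1)(\alpha)$, where $T_1$ is the characteristic function of $\{\beta<\kappa:\mathfrak M_\beta\models\varphi_1\}$. The structures $\mathfrak M_\beta$ differ only in the value of the constant. So if $\varphi_1^*(w)$ results from $\varphi_1$ by replacing $\dot c$ with a new variable $w$, this set is $\{\beta<\kappa:\mathfrak M_\alpha\models\varphi_1^*(\langle\kappa,\sigma,\beta\rangle)\}$. Thus $T_1$ is definable in $\mathfrak M_\alpha$, and the second move is again a fixed bit of $y_\alpha$. No structure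 is asked to define its own truth: each inning refers to finitely many sentences only.

\begin{lemma}\label{lem:predict}
There is a recursive function $h:\mathbf N\to\mathbf N$ such that, for all $H,A,\kappa,\sigma$ as above, if TWO plays $T_n(\alpha)=y_\alpha(n)$ against $\sigma$, then ONE's moves satisfy $O_n(\alpha)=y_\alpha(h(n))$ for all $n\in\mathbf N$ and $\alpha<\kappa$.
\end{lemma}

\begin{proof}
Let $\varphi_i^*(w)$ be $\varphi_i$ with $\dot c$ replaced by a new variable $w$, and let $\varphi_i^*(\langle k,s,\beta\rangle)$ abbreviate $\exists w\,(w=\langle k,s,\beta\rangle\wedge\varphi^*_i(w))$. Let $\psi_n$ be the sentence saying that there are $k,s,u,f_1,\dots,f_{n-1}$ such that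
\[
\dot c=\langle k,s,u\rangle,\qquad s(f_1,\dots,f_{n-1})(u)=1,
\]
\[
\bigwedge_{i=1}^{n-1}\Bigl(f_i:k\to2\ \wedge\ \forall\beta\in k\,\bigl(f_i(\beta)=1\leftrightarrow\varphi_i^*(\langle k,s,\beta\rangle)\bigr)\Bigr),
\]
where the variables are chosen not to occur in $\varphi_1,\dots,\varphi_{n-1}$. The sentence $\psi_n$ is computed from $n$ and does not depend on $H,A,\kappa,\sigma$. So $h(n)=\min\{m:\varphi_m=\psi_n\}$ is recursive.

Evaluate $\psi_n$ in $\mathfrak M_\alpha$. The notions of triple, function, finite sequence of given length and value of a function are expressed with bounded quantifiers, so they mean the same in the transitive set $H$ as in $V$, and $H$ contains the finite sequences of its elements. The first clause forces $k=\kappa$, $s=\sigma$, $u=\alpha$. For $\beta<\kappa$,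
\[
\mathfrak M_\alpha\models\varphi_i^*(\langle\kappa,\sigma,\beta\rangle)\iff\mathfrak M_\beta\models\varphi_i\iff y_\beta(i)=1\iff T_i(\beta)=1 .
\]
So the only candidate for $f_i$ is $T_i$, and $T_i\in H$ because ${}^\kappa2\subseteq H$. Therefore $\mathfrak M_\alpha\models\psi_n$ if and only if $\sigma(T_1,\dots,T_{n-1})(\alpha)=1$, which says $y_\alpha(h(n))=O_n(\alpha)$.
\end{proof}

Lemma~\ref{lem:predict} is a theorem of ZFC. It shows that ONE has no winning strategy in $\mathrm{GS}_2(X_C,\kappa)$ as soon as $C$ contains the theories $y_\alpha$ for a suitable $H$. What remains is to collect enough such theories into a set $C$ without uncountable compact subsets. This is where constructibility enters: a level of $L[A]$ has a countable elementary substructure with the same theory that is determined by two countable ordinals and one element.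

\subsection{The hierarchy $L_\beta[B]$}

For a set $B$ let $L_0[B]=\emptyset$, let $L_{\beta+1}[B]$ consist of the subsets of $L_\beta[B]$ definable with parameters over $(L_\beta[B],\in,B\cap L_\beta[B])$, and take unions at limit stages. The sets $L_\beta[B]$ are transitive and increasing, $L_\beta[B]\in L_{\beta+1}[B]$, the ordinals in $L_\beta[B]$ are those below $\beta$, and $|L_\beta[B]|=|\beta|$ for infinite $\beta$. The statement $V=L[B]$ means that every set is in some $L_\beta[B]$, and $L=L[\emptyset]$. The recursion can be carried out in $\mathrm{ZF}^-$ with the predicate $\dot A$ in the role of $B$, and it is absolute: if $N$ is transitive, $B\subseteq N$ and $(N,\in,B)\models\mathrm{ZF}^-$, then for each ordinal $\beta\in N$ the set $L_\beta[\dot A]$ as computed in $(N,\in,B)$ is $L_\beta[B]$. Let $\mathrm{T}_0$ be the theory $\mathrm{ZF}^-+{}$``every set is in some $L_\beta[\dot A]$''. We use three facts.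

\begin{enumerate}
\item[(L1)] If $A\subseteq\omega_1$ and $\theta>\omega_1$ is regular, then $\mathfrak L=(L_\theta[A],\in,A)\models\mathrm T_0$.
\item[(L2)] One formula defines a well-ordering of the universe in every transitive model of $\mathrm T_0$: sets are compared first by the level at which they appear, and then by the least formula and the least parameters that define them over the previous level.
\item[(L3)] If $N$ is transitive and $(N,\in,B)\models\mathrm T_0$, then $N=L_\gamma[B]$ with $\gamma=N\cap\mathrm{Ord}$.
\end{enumerate}

For (L3), $\gamma$ is a limit ordinal because $N\models\mathrm{ZF}^-$, and absoluteness gives $N=\bigcup_{\beta<\gamma}L_\beta[B]=L_\gamma[B]$.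

For (L1), Extensionality and Foundation hold by transitivity; if $x,y\in L_\beta[A]$ then $\{x,y\}$ and $\bigcup x$ are in $L_{\beta+1}[A]$; and $\omega\in L_{\omega+1}[A]$. For the schemes, recall the Tarski--Vaught test: a subset $M$ of a structure is the universe of an elementary substructure if every existential statement with parameters in $M$ that holds in the structure has a witness in $M$. Given $\beta_0<\theta$, there are fewer than $\theta$ existential statements with parameters in $L_{\beta_0}[A]$, so by regularity some $\beta_1$ with $\beta_0<\beta_1<\theta$ has witnesses in $L_{\beta_1}[A]$ for those true in $\mathfrak L$. Iterating $\omega$ times and taking the supremum gives $\beta<\theta$ above $\beta_0$ with $(L_\beta[A],\in,A\cap L_\beta[A])\prec\mathfrak L$. Now let a set $x$ and finitely many parameters be given, and take such a $\beta$ with all of them in $L_\beta[A]$. A subset of $x$ defined over $\mathfrak L$ from the parameters is defined over $L_\beta[A]$ by the same formula, so it is in $L_{\beta+1}[A]$; this is Separation. If $\mathfrak L\models\forall u\in x\,\exists v\,\varphi(u,v)$, then witnesses exist in $L_\beta[A]$, which is an element of $L_\theta[A]$;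 this is Collection. Finally, absoluteness shows that $\mathfrak L$ places each of its elements in some $L_\beta[\dot A]$.

\subsection{The set $C$}

Fix $A\subseteq\omega_1$. A structure is \emph{pointwise definable} if each of its elements is the unique element satisfying some $\chi_k$.

\begin{definition}\label{def:C}
Let $C$ be the set of all $\mathrm{Th}(\mathfrak N)$, where
\[
\mathfrak N=(L_\gamma[A\cap\delta],\in,A\cap\delta,v),\qquad \delta\le\gamma<\omega_1,\quad v\in L_\gamma[A\cap\delta],
\]
is a pointwise definable model of $\mathrm T_0$. We say that $\mathfrak N$ \emph{witnesses} $\mathrm{Th}(\mathfrak N)\in C$.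
\end{definition}

\begin{lemma}\label{lem:rich}
Let $\theta>\omega_1$ be regular, suppose that $L_\theta[A]$ contains all functions $\omega\to\omega_1$, and let $v\in L_\theta[A]$. Then the theory of $\mathfrak M=(L_\theta[A],\in,A,v)$ belongs to $C$.
\end{lemma}

\begin{proof}
Let $M$ be the countable set of elements definable in $\mathfrak M$; it contains $v$ and every natural number. By (L1) and (L2), $\mathfrak M$ has a definable well-ordering. If an existential statement with parameters in $M$ holds in $\mathfrak M$, its least witness is definable from definable elements, so it is in $M$. By the Tarski--Vaught test $M\prec\mathfrak M$, and each element of $M$ is defined in $M$ by the formula that defines it in $\mathfrak M$.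

Next, $\delta=M\cap\omega_1$ is an ordinal. For let $0<\xi\in M\cap\omega_1$. By hypothesis $L_\theta[A]$ contains a surjection $\omega\to\xi$; the least one, $f$, is in $M$, and so is each $f(n)$. Hence $\xi\subseteq M$. So $\delta$ is a transitive set of ordinals, and it is countable.

Let $\pi:M\to N$ be the Mostowski collapse, the isomorphism of $(M,\in)$ onto a transitive set given by $\pi(x)=\{\pi(u):u\in x\cap M\}$. It is the identity on the transitive subset $\delta$ of $M$. Since $A\subseteq\omega_1$, we have $A\cap M=A\cap\delta$, and so $\pi[A\cap M]=A\cap\delta$. Thus $\pi$ is an isomorphism of $M$, with the induced structure, onto $\mathfrak N=(N,\in,A\cap\delta,\pi(v))$. By (L3), $N=L_\gamma[A\cap\delta]$ with $\gamma=N\cap\mathrm{Ord}$; here $\gamma<\omega_1$ as $N$ is countable, and $\delta\le\gamma$ as $\delta\subseteq N$. The structure $\mathfrak N$ is a pointwise definable model of $\mathrm T_0$ with the same theory as $\mathfrak M$.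
\end{proof}

Pointwise definability was built into Definition~\ref{def:C} so that the height $\gamma$ can be read off from the theory in a continuous way. A simply definable subset of $C$ then yields a simply definable family of well-orderings, and such a family is bounded. Recall that a subset of a Polish space is \emph{analytic} if it is the projection of a Borel subset of a product with a Polish space. Borel sets, and in particular compact sets, are analytic, and the class is closed under finite intersections, continuous preimages and projections. Let $\mathrm{LO}\subseteq{}^{\omega}2\times{}^{\omega\times\omega}2$ be the closed set of pairs $(D,<)$ where $<$ is a strict linear order of $D\subseteq\omega$. The classical fact we need is that the set $\mathrm{WO}\subseteq\mathrm{LO}$ of well-orders is not analytic.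

\begin{lemma}\label{lem:thin}
Every analytic $K\subseteq C$ is countable.
\end{lemma}

\begin{proof}
For $y\in{}^{\mathbf N}2$ let $D_y$ be the set of $k\in\omega$ such that $y$ contains the sentence ``exactly one element satisfies $\chi_k$, and it is an ordinal'', and for no $j<k$ does $y$ contain ``each of $\chi_j,\chi_k$ is satisfied by exactly one element, and these elements are equal''. For $k,l\in D_y$ let $k<_yl$ if $y$ contains $\exists u\,\exists w\,(\chi_k(u)\wedge\chi_l(w)\wedge u\in w)$. Whether $k\in D_y$, and whether $k<_yl$, depends on finitely many bits of $y$ at places given by $k$ and $l$. So $y\mapsto(D_y,<_y)$ is continuous.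

If $y\in C$ has a witness of height $\gamma$, the ordinals of the witness are those below $\gamma$, each of them is definable, and $D_y$ consists of the least indices of their definitions. So $(D_y,<_y)$ is a well-order of type $\gamma$.

Suppose the types of $(D_y,<_y)$ for $y\in K$ are unbounded in $\omega_1$. Then $(D,<)\in\mathrm{LO}$ is in $\mathrm{WO}$ if and only if there are $y\in K$ and $f\in{}^\omega\omega$ such that
\[
f(k)\in D_y\text{ for all }k\in D,\qquad f(k)<_yf(l)\text{ whenever }k<l\text{ in }D .
\]
Indeed, an order that embeds in a well-order is a well-order, and a well-order of type $\rho<\omega_1$ embeds in any $(D_y,<_y)$ of type at least $\rho$. The displayed condition is closed in $((D,<),y,f)$ and $K$ is analytic, so $\mathrm{WO}$ would be analytic.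

Hence the types are bounded by some $\gamma_0<\omega_1$, and every $y\in K$ is the theory of a structure given by a triple $(\gamma,\delta,v)$ with $\delta\le\gamma\le\gamma_0$ and $v$ in the countable set $L_\gamma[A\cap\delta]$. There are countably many such triples.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, except for the complexity of $X$]
Let $V=L[A]$ with $A\subseteq\omega_1$, let $C$ be as in Definition~\ref{def:C}, let $X=X_C$, and let $\kappa$ be a nonzero cardinal. By Lemmas~\ref{lem:thin} and~\ref{lem:two}, TWO has no winning strategy in $\mathrm{GS}_2(X,\kappa)$.

Let $\sigma$ be a strategy for ONE. Since $V=L[A]$, the sets $\kappa$, $\sigma$, ${}^\kappa2$ and ${}^\omega\omega_1$ belong to $L_\theta[A]$ for some regular $\theta>\omega_1$, and their elements do too by transitivity. Put $H=L_\theta[A]$, which gives a model of $\mathrm{ZF}^-$ by (L1), define $y_\alpha$ by \eqref{eq:Malpha}, and let TWO play $y_\alpha$ on board $\alpha$. Then $y_\alpha\in C$ by Lemma~\ref{lem:rich}, and ONE's sequence on board $\alpha$ is $y_\alpha\circ h$ by Lemma~\ref{lem:predict}, which is recursive in $y_\alpha$. By \eqref{eq:XC} every board ends outside $X$, so $\sigma$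 is not winning.
\end{proof}

\begin{remark}\label{rem:hypA}
The hypothesis $V=L[A]$ is used once, to find $\theta$. The hypothesis $A\subseteq\omega_1$ is used in Lemma~\ref{lem:rich}, where it makes the collapsed predicate an initial segment $A\cap\delta$ of $A$; there are only countably many of these below $\gamma_0$, which is what the last step of Lemma~\ref{lem:thin} counts. Remark~\ref{rem:sharp} shows that $\omega_1$ cannot be replaced by $\omega_2$.
\end{remark}

\subsection{The complexity of $X$ in $L$}

A set of sequences is \emph{arithmetical} if it is defined by a formula whose quantifiers range over natural numbers and whose matrix is recursive in the sequences. It is $\Pi^1_1$ if it has the form $\{x:\forall f\in{}^\omega\omega\ R(x,f)\}$ with $R$ arithmetical, and $\Sigma^1_1$ if its complement is $\Pi^1_1$. The intersection of a $\Pi^1_1$ set with an arithmetical set is $\Pi^1_1$.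

Let $V=L$ and $A=\emptyset$, so that the witnesses in Definition~\ref{def:C} are the pointwise definable models $(L_\gamma,\in,\emptyset,v)$ of $\mathrm T_0$ with $\gamma<\omega_1$. A pointwise definable structure can be rebuilt from its theory. For $y\in{}^{\mathbf N}2$ let $W_y$ be the set of $k$ with $\exists!w\,\chi_k(w)$ in $y$, and for $k,l\in W_y$ let $k\mathrel{E_y}l$ if $\exists u\,\exists w\,(\chi_k(u)\wedge\chi_l(w)\wedge u\in w)$ is in $y$. We claim that $y\in C$ if and only if the following hold.
\begin{enumerate}
\item[(a)] $y$ is consistent, contains each sentence or its negation, and contains $\mathrm T_0$ and $\forall w\,\neg\dot A(w)$.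
\item[(b)] For each sentence $\exists w\,\chi(w)$ in $y$ there is $k\in W_y$ with $\forall w\,(\chi_k(w)\to\chi(w))$ in $y$.
\item[(c)] There is no sequence $k_0,k_1,\dots$ in $W_y$ with $k_{n+1}\mathrel{E_y}k_n$ for all $n$.
\end{enumerate}

Let $y\in C$ be witnessed by $\mathfrak N$. Then (a) holds. For (b), let $\chi_k$ define an element of $\mathfrak N$ that satisfies $\chi$. For (c), the elements defined by the $\chi_{k_n}$ would form an infinite $\in$-descending sequence.

Conversely, assume (a), (b), (c). By the completeness theorem $y$ has a model $\mathfrak N'$, and $\mathrm{Th}(\mathfrak N')=y$ by (a). Let $M$ be the countable set of its definable elements. Suppose $\mathfrak N'\models\exists w\,\varphi(w,m_1,\dots,m_j)$, where $m_i\in M$ is defined by $\chi_{k_i}$. Apply (b) to the formula $\chi(w)$ given by $\exists u_1\dots\exists u_j\,(\bigwedge_i\chi_{k_i}(u_i)\wedge\varphi(w,u_1,\dots,u_j))$; this yields a witness in $M$. So $M\prec\mathfrak N'$, and $M$ is a pointwise definable structure with theory $y$. Its membership relation is extensional, since $M\models\mathrm T_0$, and well-founded, since a descending sequence of elements would give a sequence of indices forbidden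 by (c). The Mostowski collapse turns $M$ into a structure $(N,\in,\emptyset,v)$ with $N$ countable and transitive, and $N=L_\gamma$ with $\gamma<\omega_1$ by (L3). Hence $y\in C$.

Conditions (a) and (b) are arithmetical; consistency says that no number codes a proof of a contradiction from sentences in $y$. Condition (c) is $\Pi^1_1$, since $W_y$ and $E_y$ are recursive in $y$. The relation ``$a$ is recursive in $t$'' is arithmetical: there is a machine that for every $n$ halts on input $n$ with oracle $t$ after some number of steps and outputs $a(n)$. By \eqref{eq:XC} the complement of $X_C$ is $\Pi^1_1$, so $X_C$ is $\Sigma^1_1$. This completes the proof of Theorem~\ref{thm:A}.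

\subsection{Other sets of moves}

\begin{proposition}\label{prop:S}
Assume $V=L[A]$ with $A\subseteq\omega_1$, and let $|S|\ge2$. There is $X_S\subseteq{}^{\mathbf N}S$ such that $\mathrm{GS}_S(X_S,\kappa)$ is undetermined for every nonzero $\kappa$.
\end{proposition}

\begin{proof}
We may assume $0,1\in S$. Let $X$ be as in Theorem~\ref{thm:A}. The first player to leave $\{0,1\}$ is to lose: let $X_S$ consist of the elements of $X$ together with all $x\in{}^{\mathbf N}S$ that have an entry outside $\{0,1\}$ and whose first such entry is a move of TWO.

Suppose $\sigma$ wins $\mathrm{GS}_S(X_S,\kappa)$ for ONE. Let $\sigma'$ be defined on sequences of moves in ${}^\kappa2$ by taking the value of $\sigma$ and replacing entries outside $\{0,1\}$ by $0$. Against moves $T_n\in{}^\kappa2$, the strategy $\sigma$ produces a board whose play $x$ is in $X_S$. If $x$ had an entry outside $\{0,1\}$, the first one would be a move of ONE, and then $x\notin X_S$. So $x\in X$, and $\sigma'$ produces the same $x$ on that board. Thus $\sigma'$ wins $\mathrm{GS}_2(X,\kappa)$, a contradiction.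

Suppose TWO wins $\mathrm{GS}_S(X_S,\kappa)$, and hence, by Lemma~\ref{lem:mono}(a), wins $\mathrm{GS}_S(X_S)$ by some $\tau$. Against any $a\in{}^{\mathbf N}2$ all answers of $\tau$ are in $\{0,1\}$, since otherwise the play would be in $X_S$, and the play is outside $X$. So the restriction of $\tau$ to $0$-$1$ sequences wins $\mathrm{GS}_2(X)$, a contradiction.
\end{proof}

\section{Generic strategies for ONE}\label{sec:forcing}

\subsection{The forcing}

We use the standard conventions of forcing: $q\le p$ means that $q$ is stronger, $p$ forces a statement if and only if it holds in $V[G]$ for every generic $G\ni p$, and every statement true in $V[G]$ is forced by some $p\in G$. A generic filter meets every dense set of the ground model and contains exactly one element of each maximal antichain of the ground model. A poset is \emph{$<\!\lambda$-closed} if every descending sequence of length less than $\lambda$ has a lower bound; such a poset adds no new sequences of length less than $\lambda$ of elements of $V$, and so keeps $\lambda$ regular and preserves cardinals up to $\lambda$. A poset is \emph{$\lambda^+$-c.c.}\ if its antichains have size at most $\lambda$; such a poset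 preserves cardinals from $\lambda^+$ on.

Let $\lambda$ be regular and uncountable. For a set $K$ let $Q(K)$ be the set of partial functions $q:K\times\lambda\to\lambda$ with $|q|<\lambda$, ordered by reverse inclusion; so the poset of Theorem~\ref{thm:B} is $P=Q(\lambda^+)$. Two conditions are compatible exactly when they agree on their common domain, and then their union is a condition. The union of a descending sequence of length less than $\lambda$ is a condition because $\lambda$ is regular, so $Q(K)$ is $<\!\lambda$-closed. For $q\in Q(K)$ and $\alpha\in K$ let
\[
\mathrm{supp}(q)=\{\beta:\exists\eta\ (\beta,\eta)\in\mathrm{dom}(q)\},\qquad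
\mathrm{ht}_\alpha(q)=\sup\{\eta+1:(\alpha,\eta)\in\mathrm{dom}(q)\}.
\]
Then $|\mathrm{supp}(q)|<\lambda$, and $\mathrm{ht}_\alpha(q)<\lambda$ by regularity. If $H$ is $Q(K)$-generic, then $g=\bigcup H$ is a total function $K\times\lambda\to\lambda$, an array of \emph{columns} $g_\alpha=g(\alpha,\cdot)$. A condition mentions fewer than $\lambda$ columns and a bounded part of each.

The heart of Theorem~\ref{thm:B} concerns payoff sets from the ground model.

\begin{proposition}\label{prop:old}
Let $\lambda$ be regular and uncountable, $|K|\ge\lambda$, and $Q=Q(K)$. Let $\nu$ be an ordinal with $2\le\nu\le\lambda$, let $X\subseteq{}^{\mathbf N}\nu$, and suppose TWO has no winning strategy in $\mathrm{GS}_\nu(X)$. If $H$ is $Q$-generic over $V$, then in $V[H]$ ONE has a winning strategy in $\mathrm{GS}_\nu(X,\lambda)$.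
\end{proposition}

Note that ${}^{\mathbf N}\nu$ is the same in $V$ and $V[H]$, because $\lambda$ is uncountable. Fix $J\subseteq K$ in $V$ with $|J|=\lambda$ and index the boards by $J$. ONE will read the moves on board $\alpha$ from the column $g_\alpha$, a value $\ge\nu$ being read as $0$.

\subsection{A naive strategy}

Let ONE play $g_\alpha(0),g_\alpha(1),g_\alpha(2),\dots$ on board $\alpha$. This wins against every opponent of the following kind: TWO follows a one-board strategy $\tau_\alpha$ on board $\alpha$, and the family $\langle\tau_\alpha:\alpha\in J\rangle$ is in $V$. For let $p\in Q$. Since $|\mathrm{supp}(p)|<|J|$, there is $\alpha\in J\setminus\mathrm{supp}(p)$; since $\tau_\alpha$ is not winning, some $a\in{}^{\mathbf N}\nu$ beats it; and since $\lambda$ is uncountable,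
\[
q=p\cup\{((\alpha,n-1),a(n)):n\in\mathbf N\}
\]
is a condition. It forces ONE to win board $\alpha$. The conditions $q$ obtained in this way form a dense set in $V$, so one of them is in $H$.

The naive strategy treats the boards separately, so by Remark~\ref{rem:separate} it cannot win in general: in $V[H]$, TWO may look up $g_\alpha\restriction\omega$ before the first move and prepare an answer. In terms of forcing, TWO's first move on board $\alpha$ is then decided by a condition $r$ that already fixes $g_\alpha\restriction\omega$, and below $r$ we are no longer free to steer ONE's moves. But $r$ fixes $g_\alpha$ only below $\mathrm{ht}_\alpha(r)<\lambda$. So ONE should take the next move from higher up in the column.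

The difficulty is that ONE sees TWO's move $B\in{}^J\nu$, not a condition that decides it, and which conditions decide $B(\alpha)$ depends on the name used for $B$. ONE therefore attaches to each $B$ a canonical name. It matters that this is one name for the whole function $B$, that is, one element of $V$. A play then involves only countably many names, a single condition can fix all of them, and that condition leaves some column untouched. This is also the place where ONE's move on a board depends on the other boards.

\subsection{Proof of Proposition~\ref{prop:old}}

\emph{Move names.} In $V$, a \emph{move name} is a family $b=\langle(\mathcal A_\alpha,d_\alpha):\alpha\in J\rangle$, where $\mathcal A_\alpha$ is a maximal antichain of $Q$ and $d_\alpha:\mathcal A_\alpha\to\nu$. For generic $H$ let $b[H]\in{}^J\nu$ be given by $b[H](\alpha)=d_\alpha(r)$, where $r$ is the unique element of $\mathcal A_\alpha\cap H$. Every $B\in{}^J\nu$ in $V[H]$ is $b[H]$ for some move name $b\in V$. To see this, let $\dot B$ be a name for $B$. For $\alpha\in J$, the set of conditions that either force ``$\dot B$ is not a function $J\to\nu$'' or force ``$\dot B:J\to\nu$ and $\dot B(\alpha)=i$'' for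 some $i<\nu$ is dense. Let $\mathcal A_\alpha$ be a maximal antichain contained in it, and let $d_\alpha(r)$ be $0$ in the first case and $i$ in the second. The element of $\mathcal A_\alpha\cap H$ is of the second kind, with $i=B(\alpha)$.

Fix in $V$ a well-ordering of the set of move names. In $V[H]$, let $b(B)$ be the least move name $b$ with $b[H]=B$, and let $\rho(B,\alpha)$ be the element of $H$ in the $\alpha$-th antichain of $b(B)$.

\emph{The strategy $\sigma$.} In $V[H]$, given TWO's moves $B_1,B_2,\dots\in{}^J\nu$, define ordinals below $\lambda$ by
\begin{equation}\label{eq:xi}
\xi_1(\alpha)=0,\qquad \xi_{n+1}(\alpha)=\max\{\xi_n(\alpha)+1,\ \mathrm{ht}_\alpha(\rho(B_n,\alpha))\}.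
\end{equation}
In inning $n$ ONE plays $g_\alpha(\xi_n(\alpha))$ on board $\alpha$ if this value is below $\nu$, and $0$ otherwise. As $\xi_n(\alpha)$ depends only on $B_1,\dots,B_{n-1}$, this is a strategy. The functions $b(\cdot)$, $\rho$, $\xi_n$ and the strategy $\sigma$ are defined from the generic filter and objects of $V$ in the same way in every generic extension.

\emph{Fixing the names.} Suppose $\langle B_n:n\in\mathbf N\rangle\in V[H]$ beats $\sigma$, and let $\langle\dot B_n\rangle$ be a name for this sequence. The sequence of $b_n=b(B_n)$ is a countable sequence of elements of $V$, so it is in $V$ by closure. Hence some $p\in H$ forces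
\begin{equation}\label{eq:p}
b(\dot B_n)=b_n\text{ for all }n,\ \text{ and }\langle\dot B_n\rangle\text{ beats }\dot\sigma .
\end{equation}
Write $b_n=\langle(\mathcal A^n_\alpha,d^n_\alpha):\alpha\in J\rangle$ and fix $\alpha\in J\setminus\mathrm{supp}(p)$. We show that TWO's behavior on board $\alpha$, along a tree of extensions of $p$, is described by a one-board strategy $\tau\in V$.

\emph{The tree of conditions.} In $V$, define by recursion on the length of finite sequences $s$ from $\nu$ conditions $q_s\le p$ and ordinals $\zeta_s<\lambda$ with
\begin{equation}\label{eq:ht}
\mathrm{ht}_\alpha(q_s)\le\zeta_s ,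
\end{equation}
and, for nonempty $s$, conditions $r_s$ and values $\tau(s)<\nu$. Let $q_\emptyset=p$ and $\zeta_\emptyset=0$; then \eqref{eq:ht} holds because $\alpha\notin\mathrm{supp}(p)$. Let $s$ have length $n$ and let $i<\nu$. By \eqref{eq:ht}, $(\alpha,\zeta_s)\notin\mathrm{dom}(q_s)$, and $i<\lambda$, so $q_s\cup\{((\alpha,\zeta_s),i)\}$ is a condition. Choose $r_{s^\frown i}$ in the maximal antichain $\mathcal A^{n+1}_\alpha$ compatible with it, and put
\begin{align*}
q_{s^\frown i}&=q_s\cup\{((\alpha,\zeta_s),i)\}\cup r_{s^\frown i},\\
\tau(s^\frown i)&=d^{n+1}_\alpha(r_{s^\frown i}),\\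
\zeta_{s^\frown i}&=\max\{\zeta_s+1,\ \mathrm{ht}_\alpha(r_{s^\frown i})\}.
\end{align*}
Each of the three parts of $q_{s^\frown i}$ has height at most $\zeta_{s^\frown i}$ in column $\alpha$, so \eqref{eq:ht} holds for $s^\frown i$.

\emph{The contradiction.} The function $\tau\in V$ is a strategy for TWO in $\mathrm{GS}_\nu(X)$, and by hypothesis it is not winning. Take $a\in{}^{\mathbf N}\nu$ in $V$ such that the play $x$ of $a$ against $\tau$ is in $X$. Write $a\restriction n=(a(1),\dots,a(n))$. The conditions $q_{a\restriction n}$ form a descending $\omega$-sequence, so $q=\bigcup_nq_{a\restriction n}$ is a condition below $p$. Let $H'\ni q$ be generic and compute in $V[H']$, with $B'_n$ the value of $\dot B_n$ and $g'=\bigcup H'$. Since $p\in H'$, \eqref{eq:p} gives $b(B'_n)=b_n$, and so $B_n'=b_n[H']$.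

We show by induction on $n\ge0$ that $\xi_{n+1}(\alpha)=\zeta_{a\restriction n}$, and along the way that in inning $n+1$ the moves on board $\alpha$ are $a(n+1)$ and $\tau(a\restriction(n+1))$. For $n=0$ both ordinals are $0$. Assume $\xi_{n+1}(\alpha)=\zeta_{a\restriction n}$ and let $s=a\restriction(n+1)$. As $q_s\subseteq g'$, we have $g'_\alpha(\zeta_{a\restriction n})=a(n+1)<\nu$, and this is ONE's move. As $r_s\subseteq q$, we have $r_s\in\mathcal A^{n+1}_\alpha\cap H'$, so $\rho(B'_{n+1},\alpha)=r_s$ and TWO's move is $B'_{n+1}(\alpha)=d_\alpha^{n+1}(r_s)=\tau(s)$. Finally \eqref{eq:xi} gives $\xi_{n+2}(\alpha)=\max\{\zeta_{a\restriction n}+1,\mathrm{ht}_\alpha(r_s)\}=\zeta_s$.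

So in $V[H']$ the play on board $\alpha$ is $x\in X$, and $\langle B'_n\rangle$ does not beat the strategy, contrary to \eqref{eq:p}. Hence $\sigma$ is winning in $V[H]$. \hfill$\square$

\subsection{From old sets to all sets}

A set $X\in V[G]$ need not be in $V$. But it depends on at most $\lambda$ of the $\lambda^+$ columns, and the remaining columns are generic over a model that contains $X$. This is the purpose of the hypothesis $\lambda^{<\lambda}=\lambda$.

\begin{lemma}\label{lem:cc}
If $\lambda$ is regular uncountable and $\lambda^{<\lambda}=\lambda$, then $P=Q(\lambda^+)$ is $\lambda^+$-c.c., and forcing with $P$ preserves all cardinals.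
\end{lemma}

\begin{proof}
Under these hypotheses the $\Delta$-system lemma says that every family of $\lambda^+$ sets of size less than $\lambda$ has a subfamily of size $\lambda^+$ whose pairwise intersections all equal one set $R$. Take $\lambda^+$ conditions. Each domain carries at most $\lambda^{<\lambda}=\lambda$ conditions, so we may assume that the domains are distinct and then that they form a $\Delta$-system with root $R$. There are at most $\lambda$ functions $R\to\lambda$, so two of the conditions agree on $R$ and are compatible. Cardinals are preserved by closure and the chain condition.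
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S$, $X$, $\kappa$ be given in $V[G]$. Renaming the moves along a bijection, we may assume that $S=\nu$ is a cardinal with $2\le\nu\le\lambda$. If TWO has a winning strategy in $\mathrm{GS}_\nu(X)$ in $V[G]$, we are done by Lemma~\ref{lem:mono}(a). So assume not. By Lemma~\ref{lem:mono}(b) it suffices to find a winning strategy for ONE on $\lambda$ boards.

The set ${}^{\mathbf N}\nu$ is the same in $V$ and $V[G]$, and in $V$ it has size at most $\lambda^{\aleph_0}\le\lambda^{<\lambda}=\lambda$. Let $\dot X$ be a name for $X$. In $V$, choose for each $x\in{}^{\mathbf N}\nu$ a maximal antichain $\mathcal D_x$ of conditions deciding ``$x\in\dot X$'', and let $I$ be the union of the supports of all conditions in all $\mathcal D_x$. There are at most $\lambda$ antichains, each of size at most $\lambda$ by Lemma~\ref{lem:cc}, so $|I|\le\lambda$. Let $K=\lambda^+\setminus I$, a set of size $\lambda^+$.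

The map $p\mapsto(p\restriction(I\times\lambda),\,p\restriction(K\times\lambda))$ is an isomorphism of $P$ with $Q(I)\times Q(K)$. By the product lemma, $G_0=G\cap Q(I)$ is $Q(I)$-generic over $V$, $G_1=G\cap Q(K)$ is $Q(K)$-generic over $V_1=V[G_0]$, and $V[G]=V_1[G_1]$. We check the hypotheses of Proposition~\ref{prop:old} with $V_1$ as the ground model.

First, $X\in V_1$: each $\mathcal D_x$ is contained in $Q(I)$, and $x\in X$ if and only if the element of $\mathcal D_x\cap G=\mathcal D_x\cap G_0$ forces $x\in\dot X$ over $V$. Second, $Q(I)$ is $<\!\lambda$-closed in $V$, so $\lambda$ is regular and uncountable in $V_1$, and $|K|\ge\lambda$ there. Third, $Q(K)$ is the same set whether defined in $V$ or in $V_1$: a partial function $K\times\lambda\to\lambda$ of size less than $\lambda$ in $V_1$ is enumerated by a sequence of length less than $\lambda$ of elements of $V$, and this sequence is in $V$. Fourth, TWO has no winning strategy in $\mathrm{GS}_\nu(X)$ in $V_1$: such a strategy would remain winning in $V[G]$, where ONE has the same sequences $a\in{}^{\mathbf N}\nu$ to play. Proposition~\ref{prop:old} now gives ONE a winning strategy in $\mathrm{GS}_\nu(X,\lambda)$ in $V_1[G_1]=V[G]$.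
\end{proof}

\begin{remark}\label{rem:hypB}
In Proposition~\ref{prop:old}, uncountability of $\lambda$ puts the sequence $\langle b_n\rangle$ in $V$ and makes $q$ a condition; regularity keeps the heights below $\lambda$; the bound $\nu\le\lambda$ makes every move a possible value of $g$; and $\lambda$ boards are needed to find $\alpha\notin\mathrm{supp}(p)$. The next section shows that fewer boards do not suffice in general.
\end{remark}

\section{The good cardinals in extensions of $L$}\label{sec:final}

Closed forcing cannot decide a game with few boards, because a name for a winning strategy can be pulled back to the ground model.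

\begin{lemma}\label{lem:preserve}
Let $\lambda$ be uncountable, let $Q$ be a $<\!\lambda$-closed poset, let $0<\kappa<\lambda$, and let $X\subseteq{}^{\mathbf N}2$ be such that $\mathrm{GS}_2(X,\kappa)$ is undetermined. Then $\mathrm{GS}_2(X,\kappa)$ is undetermined in every $Q$-generic extension.
\end{lemma}

\begin{proof}
For TWO it suffices, by Lemma~\ref{lem:mono}(a) in both models, to consider one board. A strategy for TWO in $\mathrm{GS}_2(X)$ is a function from a countable set of $V$ to $2$, so every strategy in the extension is in $V$. There it is beaten by some $a$, and the resulting play is in $X$ in both models.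

For ONE, suppose $p$ forces that $\dot\sigma$ is a winning strategy in $\mathrm{GS}_2(X,\kappa)$. Since $\kappa<\lambda$, the set ${}^\kappa2$ is the same in $V$ and in the extension, so the values of $\dot\sigma$ can be decided by extending conditions. In $V$, choose by recursion on the length of finite sequences $\vec T$ from ${}^\kappa2$ conditions $p_{\vec T}\le p$ and values $\sigma'(\vec T)\in{}^\kappa2$ such that $p_{\vec T^\frown T}\le p_{\vec T}$ and $p_{\vec T}\Vdash\dot\sigma(\vec T)=\sigma'(\vec T)$. Then $\sigma'\in V$ is a strategy for ONE, so some $\langle T_n\rangle\in V$ beats it. A lower bound $q$ of the conditions $p_{(T_1,\dots,T_n)}$, $n\ge0$, forces that $\dot\sigma$ makes the same moves against $\langle T_n\rangle$ as $\sigma'$, so that no board ends in $X$. This contradicts $q\le p$.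
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
GCH holds in $V=L$, and it gives $\lambda^{<\lambda}=\lambda$ for regular $\lambda$. So cardinals are preserved by Lemma~\ref{lem:cc}, and every $\kappa\ge\lambda$ is good in $V[G]$ by Theorem~\ref{thm:B}. Let $X\in V$ be the set of Theorem~\ref{thm:A}. For $0<\kappa<\lambda$ the game $\mathrm{GS}_2(X,\kappa)$ is undetermined in $V$, and hence in $V[G]$ by Lemma~\ref{lem:preserve}. So no $\kappa<\lambda$ is good in $V[G]$.

It remains to verify $2^\mu=\mu^+$ in $V[G]$ for infinite $\mu$. If $\mu<\lambda$, no subsets of $\mu$ are added, and $\mu^+$ is unchanged. Let $\mu\ge\lambda$. Every subset $Y$ of $\mu$ in $V[G]$ has the form $\{\xi<\mu:\mathcal B_\xi\cap G\ne\emptyset\}$ for a sequence $\langle\mathcal B_\xi:\xi<\mu\rangle\in V$ of antichains: let $\mathcal B_\xi$ be maximal among antichains of conditions forcing $\xi\in\dot Y$. In $V$ we have $(\lambda^+)^\lambda=(2^\lambda)^\lambda=\lambda^+$, so $|P|=\lambda^+$, there are at most $\lambda^+$ antichains as each has size at most $\lambda$, and there are at most $(\lambda^+)^\mu\le(2^\mu)^\mu=\mu^+$ such sequences. Hence $2^\mu\le\mu^+$ in $V[G]$.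
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]
If ZFC is consistent, then so is $\mathrm{ZFC}+V=L$. This theory proves GCH and, by Theorem~\ref{thm:A}, that no cardinal is good. It also proves, by Theorem~\ref{thm:D} with $\lambda=\omega_1$, that $P$ forces GCH and that every $\kappa\ge\aleph_1$ is good. By the usual passage from forcing to relative consistency, $\mathrm{ZFC}+\mathrm{GCH}+{}$``every $\kappa\ge\aleph_1$ is good'' is consistent as well. So both the existence and the nonexistence of a good cardinal are consistent with $\mathrm{ZFC}+\mathrm{GCH}$, and therefore with ZFC.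
\end{proof}

\begin{remark}\label{rem:sharp}
Let $G$ be generic over $L$ for $P$ with $\lambda=\omega_1$, and let $g=\bigcup G$. Then $G=\{p\in P:p\subseteq g\}$: if $p\subseteq g$, take $q\in G$ that extends $p$ or is incompatible with it; the second case is excluded since $p,q\subseteq g$. So $L[G]=L[A]$, where $A\subseteq\omega_2$ is the image of $g\subseteq\omega_2\times\omega_1\times\omega_1$ under a bijection in $L$ of this product with $\omega_2$. Since good cardinals exist in $L[G]$, Theorem~\ref{thm:A} fails with $A\subseteq\omega_2$ in place of $A\subseteq\omega_1$. In the same model, Theorem~\ref{thm:B} with $S=\mathbf N$ shows that $\mathrm{GS}_{\mathbf N}(X,2^{\aleph_0})$ is determined for all $X$, so the bound $\kappa<2^{\aleph_0}$ in Theorem~\ref{thm:galvin}(1) cannot be relaxed to $\kappa\le2^{\aleph_0}$ in ZFC.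
\end{remark}

\begin{thebibliography}{1}

\bibitem{games}
\emph{Games that involve set theory or topology},
\texttt{http://\allowbreak www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}

\end{thebibliography}
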